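\title{The Brandt semigroup $\mathbf{B}_2$ is finitely related}

\begin{abstract}
We show that the clone of term operations of the five-element Brandt semigroup $\mathbf B_2$ is determined by its ternary invariant relations and not by its binary ones. Thus $\mathbf B_2$ is finitely related, although the Brandt monoid $\mathbf B_2^1$ is not. An operation on $B_2$ of arity at least $17$ is a term operation as soon as all operations obtained from it by identifying two variables are; this fails in arity $16$. More generally, the Brandt semigroup over a finite group $\mathbf G$ and a finite index set has degree $\max(3,\deg\mathbf G)$, so it is finitely related, as is every finite semigroup with the same identities. The proofs read words as walks in a digraph whose edges are the variables.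
\end{abstract}

\section{Introduction}

Let $\mathbf S=\langle S,\cdot\rangle$ be a finite semigroup. A \emph{term} in the letters $x_1,\dots,x_n$ is a nonempty word $w$ in these letters; it need not contain all of them. Evaluation gives the \emph{term operation} $w^{\mathbf S}\colon S^n\to S$, whose value at a point $s=(s_1,\dots,s_n)$ we write as $w(s)$. The set of all term operations is the \emph{clone} $\operatorname{Clo}(\mathbf S)$. Operations always have finite arity $n\ge1$, and $[n]=\{1,\dots,n\}$.

An $n$-ary operation $f$ on $S$ \emph{preserves} a relation $R\subseteq S^d$ if applying $f$ coordinatewise to any $n$ tuples of $R$ yields a tuple of $R$. A \emph{subuniverse} of $\mathbf S^d$ is a subset of $S^d$ closed under coordinatewise multiplication. It is classical that an operation on $S$ is a term operation if and only if it preserves every subuniverse of every finite power of $\mathbf S$. This describes the clone by infinitely many relations. The semigroup $\mathbf S$ is \emph{finitely related} if finitely many suffice, that is, if there is a finite set $\mathcal R$ of finitary relations on $S$ such that $\operatorname{Clo}(\mathbf S)$ consists exactly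 of the operations that preserve every member of $\mathcal R$. The \emph{degree} $\deg\mathbf S$ is the least $d\ge1$ such that every operation preserving all subuniverses of $\mathbf S^d$ is a term operation, and $\deg\mathbf S=\infty$ if there is no such $d$. A semigroup is finitely related exactly when its degree is finite (Lemma~\ref{lem:fr}).

The degree measures how local the property of being a term operation is. An operation preserves all subuniverses of $\mathbf S^d$ if and only if on any $d$ points of its domain it agrees with some term operation, which may depend on the points (Lemma~\ref{lem:interp}). For $n$-ary operations $|S|^n$ points always suffice, because they exhaust the domain. Finite relatedness asks for a number of points that works for all arities at once.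

The \emph{Brandt monoid} $\mathbf B_2^1$ consists of the $2\times2$ matrix units $e_{11},e_{12},e_{21},e_{22}$, the zero matrix $0$ and the identity matrix $1$, under matrix multiplication. It is known that $\mathbf B_2^1$ is not finitely related. Removing the identity matrix leaves a five-element subsemigroup, the \emph{Brandt semigroup} $\mathbf B_2$ with universe $B_2=\{0,e_{11},e_{12},e_{21},e_{22}\}$. Problem~8.5 of \cite{problem} asks:
\begin{quote}
Is the Brandt semigroup $\mathbf B_2$ finitely related?
\end{quote}

Since $\mathbf B_2$ differs from $\mathbf B_2^1$ by a single element, one might expect the negative answer to persist. The route that works for groups points the same way. A \emph{Mal'cev operation} is a ternary operation $\mu$ with $\mu(x,y,y)=x=\mu(y,y,x)$ for all $x,y$. By a theorem of Aichinger, Mayr and McKenzie \cite{AMM}, every clone on a finite set that contains an edge operation, in particular every such clone that contains a Mal'cev operation, is finitely related; we use only the Mal'cev case. It applies to every finite group $\mathbf G=\langle G,\cdot\rangle$: if $M\ge2$ and $g^M=1$ for all $g\in G$, then $x_1x_2^{M-1}x_3$ is a Mal'cev term.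 But $\mathbf B_2$ has no Mal'cev term: a word $w$ with $w(e_{11},0,0)=e_{11}$ contains only $x_1$, and a word with $w(0,0,e_{11})=e_{11}$ contains only $x_3$. Nevertheless the answer is positive.

\begin{theorem}\label{thm:main}
The semigroup $\mathbf B_2$ is finitely related, and $\deg\mathbf B_2=3$.
\end{theorem}

For an $n$-ary operation $f$ and $i\ne j$ in $[n]$, the \emph{minor} $f_{ij}$ is obtained from $f$ by putting $x_i$ in place of $x_j$. Minors of term operations are term operations. For a finite semigroup, finite relatedness is equivalent to the converse holding in all large arities (Lemma~\ref{lem:minorcrit}), and for $\mathbf B_2$ the proof of Theorem~\ref{thm:main} locates the threshold.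

\begin{theorem}\label{thm:minors}
Every operation on $B_2$ of arity $n\ge17$ all of whose minors $f_{ij}$ are term operations is a term operation. This fails for $n=16$.
\end{theorem}

For a finite group $\mathbf G$ and a finite set $I\ne\emptyset$, the \emph{Brandt semigroup} $\mathbf B(G,I)$ has universe $(I\times G\times I)\cup\{0\}$, zero element $0$, and
\[
(i,g,j)(k,h,l)=\begin{cases}(i,gh,l)&\text{if }j=k,\\ 0&\text{if }j\ne k.\end{cases}
\]
For $|G|=1$ and $I=\{1,2\}$ this is $\mathbf B_2$, and for $|G|=|I|=1$ it is the two-element semilattice $\{0,e\}$. An \emph{identity} is a pair of words $t\approx t'$, and $\mathbf S$ satisfies it if $t$ and $t'$ induce the same operation on $S$.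

\begin{theorem}\label{thm:brandt}
For every finite group $\mathbf G$ and every finite set $I\neq\emptyset$,
\[
\deg\mathbf B(G,I)=\max(3,\deg\mathbf G)<\infty .
\]
So every finite Brandt semigroup is finitely related, and so is every finite semigroup satisfying exactly the same identities as some $\mathbf B(G,I)$.
\end{theorem}

The method rests on one observation. Read the matrix unit $e_{ij}$ as an arrow from $i$ to $j$; a product of matrix units is nonzero exactly when the arrows form a walk. Hence the operation induced by a word depends only on a small digraph whose edges are the letters (Section~\ref{sec:walks}). Section~\ref{sec:proof} recovers such a digraph from any operation that looks like a term operation on triples of points, determines its shape, and writes down a word. Section~\ref{sec:minors} proves Theorem~\ref{thm:minors}, and Sections~\ref{sec:groups} and~\ref{sec:identities} prove Theorem~\ref{thm:brandt}.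

\section{Degree and interpolation}\label{sec:interp}

Let $\mathbf S$ be a finite semigroup, $f\colon S^n\to S$ and $X\subseteq S^n$. We say that $f$ is \emph{interpolable on $X$} if some word $w$ satisfies $w(s)=f(s)$ for all $s\in X$; then $w$ \emph{interpolates} $f$ on $X$. We call $f$ \emph{$d$-interpolable} if it is interpolable on every $X$ with $|X|\le d$. It is convenient to write the points of $X$ as the rows of a matrix; the \emph{columns} of $X$ are the tuples $(s_i)_{s\in X}$ for $i\in[n]$.

\begin{lemma}\label{lem:interp}
An operation $f\colon S^n\to S$ preserves all subuniverses of $\mathbf S^d$ if and only if it is $d$-interpolable.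
\end{lemma}

\begin{proof}
Consider a $d\times n$ matrix over $S$ with rows $s^1,\dots,s^d\in S^n$, repetitions allowed, and columns $r_1,\dots,r_n\in S^d$. Any $n$-ary operation $f$, applied coordinatewise to $r_1,\dots,r_n$, gives $(f(s^1),\dots,f(s^d))$. In particular, the subuniverse $R$ generated by the columns consists of the tuples $(w(s^1),\dots,w(s^d))$ with $w$ a word. If $f$ preserves $R$, then $(f(s^1),\dots,f(s^d))\in R$, so some word interpolates $f$ on the rows. Conversely, let $f$ be $d$-interpolable and let $r_1,\dots,r_n$ belong to a subuniverse $R'$ of $\mathbf S^d$. A word $w$ that interpolates $f$ on the rows gives $f(r_1,\dots,r_n)=w(r_1,\dots,r_n)\in R'$.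
\end{proof}

Thus $\deg\mathbf S$ is the least $d\ge1$ such that every $d$-interpolable operation is a term operation, and the same then holds for every larger $d$. We use the degree only in this form.

\begin{lemma}\label{lem:fr}
A finite semigroup $\mathbf S$ is finitely related if and only if $\deg\mathbf S<\infty$.
\end{lemma}

\begin{proof}
If $\deg\mathbf S=d<\infty$, the finitely many subuniverses of $\mathbf S^d$ determine the clone. Conversely, let the finite set $\mathcal R$ determine the clone and let $d\ge1$ bound the arities in $\mathcal R$. An $r$-ary $R\in\mathcal R$ is preserved by $x_1x_2$, so $R\times S^{d-r}$ is a subuniverse of $\mathbf S^d$, and an operation preserving $R\times S^{d-r}$ preserves $R$. Hence an operation preserving all subuniverses of $\mathbf S^d$ is a term operation.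
\end{proof}

A first exercise in interpolation gives the lower bound $3$ in Theorems~\ref{thm:main} and~\ref{thm:brandt}. On the semilattice $\{0,e\}$ the operation used is the ternary majority operation.

\begin{lemma}\label{lem:three}
For every finite group $\mathbf G$ and finite $I\ne\emptyset$ we have $\deg\mathbf B(G,I)\ge3$.
\end{lemma}

\begin{proof}
Fix $M\ge2$ with $g^M=1$ for all $g\in G$; for $\mathbf B_2$ take $M=2$. Then $s^M=(i,1,i)$ if $s=(i,g,i)$, and $s^M=0$ otherwise, because $(i,g,j)^2=0$ for $i\ne j$. A product $uv$ of two such powers is nonzero only if $u=v\neq0$, and then $uv=u$. Define $f(s_1,s_2,s_3)=u$ if at least two of $s_1^M,s_2^M,s_3^M$ equal the same element $u\ne0$, and $f(s_1,s_2,s_3)=0$ otherwise. The element $u$ is unique, since two $2$-element subsets of $\{1,2,3\}$ intersect.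

The operation $f$ is $2$-interpolable. Let $s,s'$ be two points. If $f(s)\ne0\ne f(s')$, each value is witnessed by a pair of coordinates; the two pairs share an index $i$, and $x_i^M$ interpolates. If $f(s)\neq0=f(s')$ and $\{i,j\}$ witnesses $f(s)$, then $x_i^Mx_j^M$ has value $f(s)$ at $s$ and value $0$ at $s'$. If $f(s)=f(s')=0$, then $x_1^Mx_2^M$ vanishes at both points.

The operation $f$ is not a term operation. For $e=(i,1,i)$ we have $f(e,e,0)=f(e,0,e)=f(0,e,e)=e$, so a word inducing $f$ could contain neither $x_3$ nor $x_2$ nor $x_1$.
\end{proof}

For Theorem~\ref{thm:minors} we also count columns. If a set $X\subseteq S^n$ has fewer than $n$ distinct columns, then two coordinates $i\neq j$ agree throughout $X$, and $f$ coincides with $f_{ij}$ on $X$. So the fewer columns a proof needs, the earlier the minors take over. For $N\in\{1,2,\dots\}\cup\{\infty\}$, call $f$ \emph{$(d,N)$-interpolable} if it is interpolable on every $X$ with $|X|\le d$ whose columns take at most $N$ distinct values; $(d,\infty)$-interpolable means $d$-interpolable. The central result is the following.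

\begin{proposition}\label{prop:A}
Every $(3,16)$-interpolable operation $f\colon B_2^n\to B_2$ is a term operation of $\mathbf B_2$.
\end{proposition}

A $3$-interpolable operation is $(3,16)$-interpolable, so Proposition~\ref{prop:A} gives $\deg\mathbf B_2\le3$. Together with Lemmas~\ref{lem:three} and~\ref{lem:fr} it proves Theorem~\ref{thm:main}.

\section{Words as walks}\label{sec:walks}

Write $(i,j)$ for $e_{ij}$, so that $(i,j)(k,l)=(i,l)$ if $j=k$ and $(i,j)(k,l)=0$ otherwise, and put $e=(1,1)$. Fix $n$. A point of $B_2^n$ without zero coordinates assigns two indices to each letter. To record them, let $\Omega=\{\sigma_1,\tau_1,\dots,\sigma_n,\tau_n\}$ be a set of $2n$ symbols, the \emph{ends}; think of $\sigma_i$ as the start and $\tau_i$ as the end of $x_i$. A \emph{coloring} $c\colon\Omega\to\{1,2\}$ determines the point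
\[
\hat c=\bigl((c(\sigma_1),c(\tau_1)),\dots,(c(\sigma_n),c(\tau_n))\bigr),
\]
and every point without zero coordinates is $\hat c$ for exactly one $c$. For a word $w=x_{i_1}\cdots x_{i_\ell}$ let $\theta_w$ be the equivalence relation on $\Omega$ generated by the pairs $(\tau_{i_r},\sigma_{i_{r+1}})$ for $1\le r<\ell$. The product $w(\hat c)$ is nonzero if and only if $c(\tau_{i_r})=c(\sigma_{i_{r+1}})$ for all $r$. Hence
\begin{equation}\label{eq:word}
w(\hat c)\ne0\iff c\text{ is constant on }\theta_w\text{-classes},\qquad\text{and then } w(\hat c)=\bigl(c(\sigma_{i_1}),c(\tau_{i_\ell})\bigr).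
\end{equation}

An equivalence relation $\theta$ on $\Omega$ is the same thing as a way of gluing $n$ arrows together. Let $\Gamma_\theta$ be the digraph with vertex set $V=\Omega/\theta$ and edge set $[n]$, in which edge $i$ has the class of $\sigma_i$ as its tail and the class of $\tau_i$ as its head. Loops and parallel edges are allowed, and every vertex is incident with an edge, since a class is nonempty. A \emph{walk} is a sequence of edges in which the head of each edge is the tail of the next; it leads from the tail of its first edge to the head of its last edge, and the empty walk leads from any vertex to itself. We identify the edge sequence $i_1,\dots,i_\ell$ with the word $x_{i_1}\cdots x_{i_\ell}$. A word $w$ is a walk in $\Gamma_\theta$ if and only if $\theta_w\subseteq\theta$. Colorings that are constant on $\theta$-classes are regarded as maps $V\to\{1,2\}$.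

For vertices $p,q\in V$ define $f_{\theta,p,q}\colon B_2^n\to B_2$ by
\[
f_{\theta,p,q}(s)=\begin{cases}(c(p),c(q))&\text{if $s=\hat c$ with $c$ constant on $\theta$-classes,}\\0&\text{otherwise.}\end{cases}
\]
A word containing all letters vanishes at every point with a zero coordinate, so \eqref{eq:word} gives the following.

\begin{lemma}\label{lem:induce}
If a word $w$ contains all $n$ letters, $\theta_w=\theta$, and $w$ leads from $p$ to $q$ in $\Gamma_\theta$, then $w$ induces $f_{\theta,p,q}$.
\end{lemma}

\begin{example}\label{ex:word}
For $w=x_1x_2x_1x_3x_4x_4$ the generating pairs are $(\tau_1,\sigma_2)$, $(\tau_2,\sigma_1)$, $(\tau_1,\sigma_3)$, $(\tau_3,\sigma_4)$, $(\tau_4,\sigma_4)$, so the classes are $u=\{\sigma_1,\tau_2\}$, $v=\{\tau_1,\sigma_2,\sigma_3\}$ and $t=\{\tau_3,\sigma_4,\tau_4\}$; see Figure~\ref{fig:chain}. The word is nonzero exactly at the points $((i,j),(j,i),(j,k),(k,k))$, where its value is $(i,k)$.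
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node[circle,draw] (u) at (0,0) {$u$};
\node[circle,draw] (v) at (2,0) {$v$};
\node[circle,draw] (t) at (4.6,0) {$t$};
\draw[->] (u) to[bend left] node[above] {$1$} (v);
\draw[->] (v) to[bend left] node[below] {$2$} (u);
\draw[->] (v) -- node[above] {$3$} (t);
\draw[->] (t) to[out=35,in=-35,looseness=7] node[right] {$4$} (t);
\draw[dashed,rounded corners] (-0.6,-1) rectangle (2.6,1);
\draw[dashed,rounded corners] (4,-1) rectangle (6.2,1);
\end{tikzpicture}
\caption{The digraph of the word $x_1x_2x_1x_3x_4x_4$. Edge $i$ stands for the letter $x_i$, and the head of one edge is glued to the tail of another when the word forces it. The word is a walk from $u$ to $t$. The two strong components (dashed) are joined by a single edge.}\label{fig:chain}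
\end{figure}

This description is where the absence of the identity matrix is used. The words $x_1x_2x_1$ and $x_1x_2x_1x_2x_1$ have the same letters, the same generating pairs and the same first and last letters, so they induce the same operation on $B_2$. On $B_2^1$ they differ: at $(1,e_{12})$ the values are $e_{12}$ and $0$.

Which triples $(\theta,p,q)$ come from words? The cases $n\le2$ already show every obstruction, and also the device that produces the word.

\begin{example}\label{ex:small}
(a) \emph{One edge with distinct ends.} Let $n=1$ and let $\theta$ be equality. The choice $p=\{\sigma_1\}$, $q=\{\tau_1\}$ gives the operation $x_1$. The other three choices give the values $(2,1)$, $(1,1)$, $(2,2)$ at the point $(1,2)$, where the only nonvanishing word is $x_1$, of value $(1,2)$. So the position of $p$ and $q$ is forced.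

(b) \emph{Two parallel edges.} Let $n=2$, $p=\{\sigma_1,\sigma_2\}$, $q=\{\tau_1,\tau_2\}$. Then $f=f_{\theta,p,q}$ maps $(s_1,s_2)$ to $s_1$ if $s_1=s_2$ and to $0$ otherwise. At $((1,2),(1,2))$ the only nonvanishing words are $x_1$ and $x_2$. But a word that vanishes, like $f$, at $(0,e)$ and $(e,0)$ contains both letters. So $f$ is not interpolable on these three points.

(c) \emph{Two loops at different vertices.} Let the classes be $\{\sigma_1,\tau_1\}$ and $\{\sigma_2,\tau_2\}$, with any $p,q$. Then $f$ is nonzero at $((1,1),(2,2))$, where a nonvanishing word uses only one letter. Again $(0,e)$ and $(e,0)$ demand both.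

(d) \emph{Two loops at one vertex.} Let $\theta$ have the single class $p=q=\Omega$. The walk $x_1x_2$ leads from $p$ to $q$ and uses both letters, but it does not induce $f$: it glues only $\tau_1$ to $\sigma_2$ and is nonzero at $((1,2),(2,1))$. The longer walk $x_1x_1x_2x_2x_1$ contains all four pairs of letters consecutively, glues all four ends, and induces $f$ by Lemma~\ref{lem:induce}.
\end{example}

In (a)--(c) the test point colors a set of vertices with $1$ and the rest with $2$, and the points with one zero force chosen letters into the interpolating word. In general this yields Lemma~\ref{lem:cut}, and (d) becomes Lemma~\ref{lem:sat}.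

\section{Proof of Proposition~\ref{prop:A}}\label{sec:proof}

\subsection{The content of an operation}

Different sets of points are interpolated by different words, which may use different letters. The first task is to find one set of letters that belongs to $f$ itself. This step uses only a zero and a nonzero idempotent, and we state it in the generality needed in Section~\ref{sec:groups}.

\begin{lemma}\label{lem:content}
Let $\mathbf S$ be a finite semigroup with a zero $0$ and an idempotent $e\ne0$. Let $d\ge3$ and $N\ge|S|+2$, and let $f\colon S^n\to S$ be $(d,N)$-interpolable. Then there are a nonempty set $C\subseteq[n]$ and a $(d,N)$-interpolable operation $f'\colon S^C\to S$ such that $f(s)=f'(s|_C)$ for all $s\in S^n$, and $f'$ vanishes at every point with a zero coordinate.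
\end{lemma}

\begin{proof}
For $Z\subseteq[n]$ let $z_Z\in S^n$ be $0$ on $Z$ and $e$ off $Z$, and write $z_k=z_{\{k\}}$. A word has value $0$ at $z_Z$ if it contains a letter $x_k$ with $k\in Z$, and value $e$ otherwise. Interpolation at one point, which has at most two distinct columns, gives $f(z_Z)\in\{0,e\}$, $f(z_\emptyset)=e$ and $f(z_{[n]})=0$. Let $\mathcal Z=\{Z:f(z_Z)=e\}$.

The family $\mathcal Z$ is closed under subsets: if $Z'\subseteq Z\in\mathcal Z$, a word interpolating $f$ on $\{z_Z,z_{Z'}\}$ avoids the letters of $Z$, so $f(z_{Z'})=e$. It is closed under unions: if $Z,Z'\in\mathcal Z$, a word interpolating $f$ on $\{z_Z,z_{Z'},z_{Z\cup Z'}\}$ avoids the letters of $Z$ and of $Z'$, so $f(z_{Z\cup Z'})=e$. These sets have at most $4\le N$ distinct columns, because the third row is determined by the first two. Hence $\mathcal Z$ is the power set of some $D\ne[n]$. Put $C=[n]\setminus D\ne\emptyset$.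

(a) \emph{If $s_k=0$ for some $k\in C$, then $f(s)=0$.} Interpolate on $\{s,z_k\}$. Since $f(z_k)=0$, the word contains $x_k$ and vanishes at $s$.

(b) \emph{If $s,s'$ differ only in a coordinate $k\in D$, then $f(s)=f(s')$.} Interpolate on $\{s,s',z_k\}$. Since $f(z_k)=e$, the word does not contain $x_k$.

In both cases a column other than the $k$th is determined by its entry $s_i$, so there are at most $|S|+1$ distinct columns.

Fix $k_0\in C$. For $s\in S^C$ let $\tilde s\in S^n$ extend $s$ by $\tilde s_k=s_{k_0}$ for $k\in D$, and put $f'(s)=f(\tilde s)$. By (b), $f(s)=f'(s|_C)$, and by (a), $f'$ vanishes when a coordinate is $0$. For $X\subseteq S^C$ the set $\tilde X=\{\tilde s:s\in X\}$ has the same size and the same set of columns as $X$. If $w$ interpolates $f$ on $\tilde X$, then the word obtained from $w$ by putting $x_{k_0}$ in place of all $x_k$ with $k\in D$ interpolates $f'$ on $X$. So $f'$ is $(d,N)$-interpolable.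
\end{proof}

For the semilattice $\{0,e\}$ this lemma is the whole upper bound: $f'(e,\dots,e)=e$, so $f'$ is the product of all letters in $C$. With two points the lemma fails at the closure under unions: the operation in Lemma~\ref{lem:three} has $\mathcal Z=\{\emptyset,\{1\},\{2\},\{3\}\}$.

A word inducing $f'$ also induces $f$. So it suffices to prove Proposition~\ref{prop:A} for \emph{reduced} operations, that is, $(3,16)$-interpolable operations $f\colon B_2^n\to B_2$ that vanish at every point with a zero coordinate. For a reduced $f$, a word that interpolates $f$ on a set containing $z_k$ must contain $x_k$.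

\subsection{The digraph of an operation}

By \eqref{eq:word}, the colorings at which a word is nonzero are those constant on the classes of an equivalence relation. Such families are characterized by closure under Boolean operations, and these closure conditions involve at most three colorings at a time, so they can be tested by interpolation.

\begin{lemma}\label{lem:graph}
Every reduced operation $f\colon B_2^n\to B_2$ equals $f_{\theta,p,q}$ for some equivalence relation $\theta$ on $\Omega$ and vertices $p,q$ of $\Gamma_\theta$.
\end{lemma}

\begin{proof}
Let $\mathcal A=\{c:f(\hat c)\ne0\}$ and write $f(\hat c)=(\pi(c),\rho(c))$ for $c\in\mathcal A$. Let $\bar c=3-c$ be the complement of $c$ and $c_1\wedge c_2$ the pointwise minimum.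

If $c$ is constant with value $i$, every word has value $(i,i)$ at $\hat c$; so $c\in\mathcal A$ and $\pi(c)=\rho(c)=i$. Let $c\in\mathcal A$ and let $w$ interpolate $f$ on the points of $c$ and $\bar c$ (at most $4$ columns). By \eqref{eq:word}, $c$ is constant on $\theta_w$-classes, hence so is $\bar c$; thus $\bar c\in\mathcal A$, and $\pi(\bar c)=\bar c(\sigma)=3-\pi(c)$, where $\sigma$ is the start of the first letter of $w$. Let $c_1,c_2\in\mathcal A$ and let $w$ interpolate $f$ on the points of $c_1$, $c_2$ and $c_1\wedge c_2$. A column is determined by its first two entries, which are nonzero, so there are at most $4\cdot4=16$ columns. Both $c_1$ and $c_2$ are constant on $\theta_w$-classes, hence so is $c_1\wedge c_2$; thus $c_1\wedge c_2\in\mathcal A$ and $\pi(c_1\wedge c_2)=\min(c_1(\sigma),c_2(\sigma))=\min(\pi(c_1),\pi(c_2))$. The same equations hold for $\rho$, with the end of the last letter in place of $\sigma$.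

Identify $c$ with the set $c^{-1}(2)\subseteq\Omega$. Then $\mathcal A$ contains $\Omega$ and is closed under complement and intersection, hence under union, and $\pi$ turns complements, intersections and unions into $3-(\cdot)$, minima and maxima. For $\omega\in\Omega$ let $A_\omega\in\mathcal A$ be the intersection of all members containing $\omega$. No member $A$ splits $A_\omega$, since otherwise $A_\omega\cap A$ or $A_\omega\setminus A$ would be a smaller member containing $\omega$. Therefore the sets $A_\omega$ are the classes of an equivalence relation $\theta$, every member of $\mathcal A$ is a union of classes, and every union of classes is a member. So $\mathcal A$ consists of the colorings constant on $\theta$-classes. Since $\pi(\Omega)=2$ and $\Omega$ is the union of the classes, some class $p$ has $\pi(p)=2$. If $p\subseteq A\in\mathcal A$, then $2=\pi(p\cap A)\le\pi(A)$. Otherwise $p\subseteq\Omega\setminus A$, so $\pi(\Omega\setminus A)=2$ and $\pi(A)=1$. This says $\pi(c)=c(p)$ for all $c\in\mathcal A$, and the same argument gives a class $q$ with $\rho(c)=c(q)$.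
\end{proof}

\subsection{Cuts}

A word that uses all letters is a single walk through all edges. If no edge returns into a set $U$ of vertices, the walk leaves $U$ once and for all, so exactly one edge leaves $U$. The next lemma shows that three points detect this. For $U\subseteq V$ let $c_U$ be the coloring that is $1$ on $U$ and $2$ on $V\setminus U$.

\begin{lemma}\label{lem:cut}
Let $f=f_{\theta,p,q}$ be reduced, and let $\emptyset\ne U\ne V$ be a set of vertices of $\Gamma_\theta$ such that no edge goes from $V\setminus U$ to $U$. Then exactly one edge goes from $U$ to $V\setminus U$, and $p\in U$, $q\notin U$.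
\end{lemma}

\begin{proof}
At $\hat c_U$ an edge inside $U$ has value $(1,1)$, an edge from $U$ to $V\setminus U$ (a \emph{crossing} edge) has value $(1,2)$, and an edge inside $V\setminus U$ has value $(2,2)$; the value $(2,1)$ does not occur. Along a word that is nonzero at $\hat c_U$ the color can change only from $1$ to $2$, hence at most once. Such a word therefore consists of letters inside $U$, then at most one occurrence of a crossing letter, then letters inside $V\setminus U$; and if letters inside $U$ and letters inside $V\setminus U$ both occur, so does a crossing letter.

We have $f(\hat c_U)\neq0$. For edges $k,l$, let $w$ interpolate $f$ on $\{\hat c_U,z_k,z_l\}$; there are at most $3+2=5$ columns. Then $w$ contains $x_k$ and $x_l$ and is nonzero at $\hat c_U$. If there were no crossing edge, then, as every vertex is incident with an edge, we could choose $k$ inside $U$ and $l$ inside $V\setminus U$, and $w$ would need a crossing letter. If $k\ne l$ were two crossing edges, $w$ would contain two crossing letters. So there is exactly one crossing edge $k$. Taking $l=k$, the word $w$ contains the crossing letter, so its value at $\hat c_U$ is $(1,2)$. Thus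 $c_U(p)=1$ and $c_U(q)=2$.
\end{proof}

\subsection{Chains}

Two vertices of a digraph lie in the same \emph{strong component} if each can be reached from the other by a walk; any walk between them stays inside the component. No closed walk passes through two components, so the components can be listed in such a way that every edge between different components goes from an earlier one to a later one. The initial segments of such a list are sets $U$ as in Lemma~\ref{lem:cut}.

Call $(\theta,p,q)$ a \emph{chain} if the strong components of $\Gamma_\theta$ can be listed as $V_0,\dots,V_m$ so that $p\in V_0$, $q\in V_m$, and the edges between different components are exactly $m$ edges $b_1,\dots,b_m$, the \emph{bridges}, where $b_r$ goes from $V_{r-1}$ to $V_r$. For a chain, let $E_r$ be the set of edges inside $V_r$, and define the entry and exit vertices $p_r,q_r\in V_r$ by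
\[
p_0=p,\quad p_r=\text{head of }b_r\ \ (1\le r\le m),\qquad q_r=\text{tail of }b_{r+1}\ \ (0\le r<m),\quad q_m=q.
\]
In Figure~\ref{fig:chain}, $m=1$, $b_1=3$, $p_0=u$, $q_0=v$ and $p_1=q_1=t$.

\begin{lemma}\label{lem:chain}
If $f_{\theta,p,q}$ is reduced, then $(\theta,p,q)$ is a chain.
\end{lemma}

\begin{proof}
List the strong components as $V_0,\dots,V_m$ with edges going forward. If $m=0$ there is nothing to prove. For $1\le r\le m$ let $U_r=V_0\cup\dots\cup V_{r-1}$. By Lemma~\ref{lem:cut} exactly one edge $b_r$ leaves $U_r$; moreover $p\in U_1=V_0$ and $q\notin U_m$, that is, $q\in V_m$.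

We show that no edge skips a component. Suppose that an edge $k$ goes from $V_a$ to $V_{a'}$ with $a'\ge a+2$. It leaves both $U_{a+1}$ and $U_{a+2}$, so $k=b_{a+1}=b_{a+2}$. An edge entering $V_{a+1}$ from another component leaves $U_{a+1}$, so it equals $k$. An edge from $V_{a+1}$ to another component leaves $U_{a+2}$, so it equals $k$. But $k$ is not incident with $V_{a+1}$. Hence no edge enters or leaves $V_{a+1}$, contrary to Lemma~\ref{lem:cut} for $U=V_{a+1}$.

So every edge between different components goes from some $V_{r-1}$ to $V_r$, leaves $U_r$, and equals $b_r$. Conversely $b_r$ leaves $U_r$ and joins consecutive components, so it goes from $V_{r-1}$ to $V_r$.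
\end{proof}

\subsection{Saturated walks}

A chain has walks from $p$ to $q$ through all edges. As Example~\ref{ex:small}(d) shows, such a walk $w$ may have $\theta_w$ strictly smaller than $\theta$. Inside a strong component we can afford to pass every vertex in every possible way. Call a walk with edges in $E_r$ \emph{saturated} if every pair $(k,l)\in E_r^2$ with the head of $k$ equal to the tail of $l$ occurs consecutively in it.

\begin{lemma}\label{lem:sat}
Let $(\theta,p,q)$ be a chain.
\begin{enumerate}
\item[(a)] For all $u,v\in V_r$ there is a saturated walk from $u$ to $v$ with edges in $E_r$.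
\item[(b)] If $W_r$ is a saturated walk from $p_r$ to $q_r$ with edges in $E_r$, for $0\le r\le m$, then
\[
w=W_0\,x_{b_1}W_1\,x_{b_2}\cdots x_{b_m}W_m
\]
contains all $n$ letters, is a walk from $p$ to $q$ in $\Gamma_\theta$, and satisfies $\theta_w=\theta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $E_r=\emptyset$, then $V_r$ is a single vertex and the empty walk is saturated. Otherwise list the required pairs, walk from $u$ to the tail of the first edge of the first pair, traverse the pair, walk on to the next pair, and so on, and finally walk to $v$. All connecting walks exist inside $V_r$.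

(b) By the choice of $p_r$ and $q_r$, the sequence $w$ is a walk from $p$ to $q$, so $\theta_w\subseteq\theta$. Suppose $E_r\ne\emptyset$. Then every vertex of $V_r$ is the head of an edge of $E_r$ and the tail of an edge of $E_r$: if $|V_r|=1$ the edges of $E_r$ are loops, and otherwise this follows from strong connectivity. So every $k\in E_r$ is the first member of a required pair and occurs in $W_r$. Hence $w$ contains all letters.

It remains to show that each vertex $v\in V_r$, which is a $\theta$-class, lies in one $\theta_w$-class. Its elements are the $\tau_k$ with $k$ ending at $v$ and the $\sigma_l$ with $l$ starting at $v$. The only edge from outside into $V_r$ is $b_r$, and the only edge from $V_r$ to the outside is $b_{r+1}$ (when these exist).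

Let $E_r\ne\emptyset$. For $k,l\in E_r$ with $\tau_k,\sigma_l\in v$, the pair $(\tau_k,\sigma_l)$ is a generator of $\theta_w$. There is at least one such $k$ and one such $l$, so all these ends lie in one $\theta_w$-class. If $\tau_{b_r}\in v$, then $v=p_r$, and $\tau_{b_r}$ is $\theta_w$-related to $\sigma_l$ for the first edge $l$ of $W_r$, which lies in $E_r$ and starts at $v$. If $\sigma_{b_{r+1}}\in v$, then $v=q_r$, and $\sigma_{b_{r+1}}$ is $\theta_w$-related to $\tau_k$ for the last edge $k$ of $W_r$, which lies in $E_r$ and ends at $v$.

Let $E_r=\emptyset$. Then $v$ consists of those of $\tau_{b_r},\sigma_{b_{r+1}}$ that exist. If both exist, then $W_r$ is empty, $x_{b_r}x_{b_{r+1}}$ occurs in $w$, and they are $\theta_w$-related.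
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:A}]
By Lemma~\ref{lem:content}, applied with $d=3$ and $N=16\ge|B_2|+2$, we may assume that $f$ is reduced. By Lemmas~\ref{lem:graph} and~\ref{lem:chain}, $f=f_{\theta,p,q}$ for a chain $(\theta,p,q)$. The word $w$ of Lemma~\ref{lem:sat} induces $f$ by Lemma~\ref{lem:induce}.
\end{proof}

\section{Minors: arities 17 and 16}\label{sec:minors}

\begin{proof}[Proof of Theorem~\ref{thm:minors} for $n\ge17$]
Let all minors of $f$ be term operations, and let $X\subseteq B_2^n$ have at most $16$ distinct columns. Two columns $i\ne j$ coincide, so $f$ agrees on $X$ with the term operation $f_{ij}$. Thus $f$ is $(3,16)$-interpolable, and Proposition~\ref{prop:A} applies.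
\end{proof}

In Section~\ref{sec:proof}, only the closure of $\mathcal A$ under meets needed more than six columns. A counterexample in arity $16$ should therefore violate exactly this closure. We take two colorings $c_1,c_2$ whose points realize all $16$ possible columns, each once, and make $f$ nonzero at them but not at their meet. Identifying two variables then removes $c_1$ or $c_2$ from the picture.

\begin{proof}[Proof of Theorem~\ref{thm:minors} for $n=16$]
Index the variables by the pairs $(\alpha,\beta)$ with $\alpha,\beta\in\{1,2\}^2$. Let $c_1$ and $c_2$ be the colorings such that, at the variable $(\alpha,\beta)$, the point $\hat c_1$ has the entry $\alpha$ and $\hat c_2$ has the entry $\beta$. On $\Omega$ the pair $(c_1,c_2)$ takes all four values in $\{1,2\}^2$, so the two constant colorings and $c_1,\bar c_1,c_2,\bar c_2$ are six distinct colorings. Let $f$ have the value $(1,1)$ at the points of the constant coloring $1$, of $c_1$ and of $c_2$, the value $(2,2)$ at the points of the constant coloring $2$, of $\bar c_1$ and of $\bar c_2$, and the value $0$ at all other points.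

\emph{The operation $f$ is not a term operation.} By \eqref{eq:word}, a word that is nonzero at $\hat c_1$ and $\hat c_2$ is nonzero at the point of $c_1\wedge c_2$. This coloring is $2$ where $(c_1,c_2)=(2,2)$ and $1$ elsewhere. So it is not constant; it differs from $c_1$ where $(c_1,c_2)=(2,1)$, from $c_2$ where $(c_1,c_2)=(1,2)$, and from $\bar c_1$ and $\bar c_2$ where $(c_1,c_2)=(1,1)$. Hence $f$ vanishes at its point.

\emph{All minors are term operations.} Put the variable $(\alpha,\beta)$ in place of a different variable $(\alpha',\beta')$, and regard the minor as an operation in the $15$ remaining letters. It is nonzero exactly at those of the six points whose entries at the two variables agree, with the entry at $(\alpha',\beta')$ deleted. The constants always survive, $c_1$ and $\bar c_1$ survive if and only if $\alpha=\alpha'$, and $c_2$ and $\bar c_2$ survive if and only if $\beta=\beta'$.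

Let $\alpha=\alpha'$, so $\beta\ne\beta'$. On the ends of the $15$ letters let $\theta$ have the two classes $v_1=c_1^{-1}(1)$ and $v_2=c_1^{-1}(2)$. In $\Gamma_\theta$ a letter whose first index is $(i,j)$ is an edge from $v_i$ to $v_j$. Each of the four types had four letters and only one letter was removed, so $\Gamma_\theta$ is strongly connected and $(\theta,v_1,v_1)$ is a chain with $m=0$. By Lemmas~\ref{lem:sat} and~\ref{lem:induce}, $f_{\theta,v_1,v_1}$ is a term operation. It is nonzero exactly at the four colorings of $\{v_1,v_2\}$, namely the constants $1$ and $2$, $c_1$ and $\bar c_1$, with the values $(1,1)$, $(2,2)$, $(1,1)$, $(2,2)$. This is the minor. If $\beta=\beta'$, exchange the roles of the two indices and use $c_2$. If $\alpha\ne\alpha'$ and $\beta\ne\beta'$, only the constants survive. The product of the squares of all $15$ letters is nonzero only when all entries equal the same $(i,i)$, and then its value is $(i,i)$; so it induces the minor.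
\end{proof}

\section{Brandt semigroups over a group}\label{sec:groups}

Let $\mathbf B=\mathbf B(G,I)$ with universe $B$. Fix $M\ge2$ with $g^M=1$ for all $g\in G$. Assume $1\in I$, and $2\in I$ if $|I|\ge2$; the symbol $1$ also denotes the identity of $\mathbf G$, and $\mathbf 1=(1,\dots,1)\in G^n$. As noted in the introduction, $\operatorname{Clo}(\mathbf G)$ contains a Mal'cev operation, so $\deg\mathbf G<\infty$ by \cite{AMM} and Lemma~\ref{lem:fr}. We prove $\deg\mathbf B=\max(3,\deg\mathbf G)$.

Colorings are now maps $c\colon\Omega\to I$. For $g\in G^n$ let $(c,g)\in B^n$ be the point with coordinates $(c(\sigma_i),g_i,c(\tau_i))$; every point without zero coordinates has this form. For a word $w=x_{i_1}\cdots x_{i_\ell}$, formula \eqref{eq:word} becomes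
\begin{equation}\label{eq:wordG}
w(c,g)\ne0\iff c\text{ is constant on }\theta_w\text{-classes},\quad\text{and then } w(c,g)=\bigl(c(\sigma_{i_1}),w(g),c(\tau_{i_\ell})\bigr),
\end{equation}
where $w(g)$ is computed in $\mathbf G$. The value of the empty word in $\mathbf G$ is $1$.

\subsection{The lower bound}

By Lemma~\ref{lem:three} it suffices to show $\deg\mathbf B\ge\deg\mathbf G$, and we may assume $d=\deg\mathbf G\ge2$. Let $h\colon G^n\to G$ be $(d-1)$-interpolable over $\mathbf G$ but not a term operation. Call a point \emph{diagonal} if it is $(c,g)$ with $c$ constant. Let $f(c,g)=(i,h(g),i)$ if $c$ is constant with value $i$, and let $f=0$ at all other points. The word $y=(x_1^2\cdots x_n^2)^M$ vanishes at nondiagonal points and has the value $(i,1,i)$ at a diagonal point of color $i$. Given at most $d-1$ points of $B^n$, choose a word $v$ that interpolates $h$ on the group parts of the diagonal ones; then $vy$ interpolates $f$ on the given points. So $f$ is $(d-1)$-interpolable. If a word $w$ induced $f$, then \eqref{eq:wordG} at diagonal points would give $h=w^{\mathbf G}$. Hence $\deg\mathbf B\geq d$.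

\subsection{Separating colors from group elements}

Let $d=\max(3,\deg\mathbf G)$ and let $f\colon B^n\to B$ be $d$-interpolable. We show that $f$ is a term operation. By Lemma~\ref{lem:content} with $e=(1,1,1)$ and $N=\infty$ we may assume that $f$ vanishes at every point with a zero coordinate.

In \eqref{eq:wordG} the vanishing of $w(c,g)$ and the outer coordinates depend only on $c$, and the middle coordinate depends only on $g$. Interpolation on $\{(c,g),(c,g')\}$ shows that the set $\mathcal A=\{c:f(c,g)\ne0\}$ does not depend on $g$, and that for $c\in\mathcal A$ the outer coordinates $\pi(c),\rho(c)$ of $f(c,g)$ do not depend on $g$. Interpolation on $\{(c,g),(c',g)\}$ with $c,c'\in\mathcal A$ shows that the middle coordinate does not depend on $c$. So there is $h\colon G^n\to G$ with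
\[
f(c,g)=(\pi(c),h(g),\rho(c))\qquad(c\in\mathcal A,\ g\in G^n).
\]
No word vanishes at a diagonal point, so $\mathcal A$ contains the constants. A word interpolating $f$ on points $(c,g^1),\dots,(c,g^d)$ with $c$ constant interpolates $h$ on $g^1,\dots,g^d$. So $h$ is $d$-interpolable over $\mathbf G$, and since $d\ge\deg\mathbf G$ there is a word $w_0$ with $h=w_0^{\mathbf G}$. This is the only use of $d\ge\deg\mathbf G$; from now on three points suffice.

\begin{lemma}\label{lem:graphG}
There is a chain $(\theta,p,q)$ such that $\mathcal A$ is the set of colorings $c\colon\Omega\to I$ constant on $\theta$-classes, and $\pi(c)=c(p)$, $\rho(c)=c(q)$ for $c\in\mathcal A$. If $|I|=1$, then $\Gamma_\theta$ has one vertex.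
\end{lemma}

\begin{proof}
If $|I|=1$, let $\theta$ have the single class $p=q=\Omega$; this is a chain with $m=0$. Let $|I|\ge2$. The set $B'=\{(i,1,j):i,j\in\{1,2\}\}\cup\{0\}$ is a subsemigroup isomorphic to $\mathbf B_2$. By interpolation at one point, $f$ maps $(B')^n$ into $B'$, and the restriction is a reduced operation on a copy of $\mathbf B_2$. Lemmas~\ref{lem:graph} and~\ref{lem:chain} give a chain $(\theta,p,q)$ for which the claims hold for all colorings with values in $\{1,2\}$. We extend them to all colorings.

Let $c\in\mathcal A$ and $\varphi\colon I\to\{1,2\}$. A word $w$ interpolating $f$ on $\{(c,\mathbf 1),(\varphi c,\mathbf 1)\}$ has $c$, hence also $\varphi c$, constant on $\theta_w$-classes. So $\varphi c\in\mathcal A$, $\pi(\varphi c)=\varphi(\pi(c))$ and $\rho(\varphi c)=\varphi(\rho(c))$. Thus $\varphi c$ is constant on $\theta$-classes for every $\varphi$. Any two elements of $I$ are separated by some $\varphi$, so $c$ is constant on $\theta$-classes. Moreover $\varphi(\pi(c))=\varphi(c(p))$ and $\varphi(\rho(c))=\varphi(c(q))$ for all $\varphi$, so $\pi(c)=c(p)$ and $\rho(c)=c(q)$.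

Conversely, let $c$ be constant on $\theta$-classes. We show $c\in\mathcal A$ by induction on the number of colors used. If $c$ uses at most two colors, let $\psi$ be an injection of these colors into $\{1,2\}$. Then $\psi c\in\mathcal A$, and a word is nonzero at $(\psi c,\mathbf 1)$ if and only if it is nonzero at $(c,\mathbf 1)$; interpolation on these two points gives $c\in\mathcal A$. If $c$ uses distinct colors $i,j,k$, and possibly more, let $c_1$ and $c_2$ arise from $c$ by recoloring $k$ to $i$ and to $j$, respectively. By induction $c_1,c_2\in\mathcal A$. Let $w$ interpolate $f$ on $\{(c_1,\mathbf 1),(c_2,\mathbf 1),(c,\mathbf 1)\}$, so that $c_1,c_2$ are constant on $\theta_w$-classes. If $(\omega,\omega')\in\theta_w$ and $c(\omega)\ne c(\omega')$, then $c_1(\omega)=c_1(\omega')$ forces $\{c(\omega),c(\omega')\}=\{i,k\}$, and $c_2(\omega)=c_2(\omega')$ forces $\{c(\omega),c(\omega')\}=\{j,k\}$, which is impossible. So $w(c,\mathbf 1)\ne0$ and $c\in\mathcal A$.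
\end{proof}

We keep the notation $V_r,E_r,b_r,p_r,q_r$ and $U_r=V_0\cup\dots\cup V_{r-1}$. We need one word $w$ of the form in Lemma~\ref{lem:sat}(b) with $w^{\mathbf G}=h$. The difficulty is that the word $w_0$, which induces $h$, need not be a walk in $\Gamma_\theta$. We find two properties that $h$ shares with the walks from $p$ to $q$ and use them to rewrite $w_0$ as a walk.

\subsection{The gauge identity}

For $\gamma\colon V\to G$ and $g\in G^n$ define $g^\gamma\in G^n$ by $(g^\gamma)_i=\gamma_a^{-1}g_i\gamma_{a'}$, where edge $i$ goes from $a$ to $a'$. Along a walk the inner factors cancel, so the value of a walk from $p$ to $q$ is only multiplied by $\gamma_p^{-1}$ on the left and $\gamma_q$ on the right. The operation $h$ behaves in the same way.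

\begin{lemma}\label{lem:gauge}
For all $\gamma\colon V\to G$ and $g\in G^n$ we have $h(g^\gamma)=\gamma_p^{-1}h(g)\gamma_q$.
\end{lemma}

\begin{proof}
An interpolating word need not be a walk in $\Gamma_\theta$; it only respects the colorings at the chosen points, and there may be just two colors. So we change one vertex at a time. Since $(g^\gamma)^{\gamma'}=g^{\gamma\gamma'}$ for the pointwise product, the set of $\gamma$ for which the identity holds for all $g$ is closed under products, and it suffices to treat $\gamma$ that is trivial outside one vertex $v$. If $V=\{v\}$, let $c$ be constant. Otherwise $|I|\ge2$; let $c$ be $2$ at $v$ and $1$ elsewhere. In both cases $c\in\mathcal A$, and, viewing $\gamma$ as a map on $\Omega$, ends of the same color have the same value under $\gamma$. Let $w=x_{i_1}\cdots x_{i_\ell}$ interpolate $f$ on $\{(c,g),(c,g^\gamma)\}$. Then $c$, and hence $\gamma$, is constant on $\theta_w$-classes, so in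
\[
w(g^\gamma)=\gamma(\sigma_{i_1})^{-1}g_{i_1}\gamma(\tau_{i_1})\cdot\gamma(\sigma_{i_2})^{-1}g_{i_2}\gamma(\tau_{i_2})\cdots\gamma(\sigma_{i_\ell})^{-1}g_{i_\ell}\gamma(\tau_{i_\ell})
\]
the inner factors cancel, and $h(g^\gamma)=\gamma(\sigma_{i_1})^{-1}h(g)\gamma(\tau_{i_\ell})$. Comparing outer coordinates gives $c(\sigma_{i_1})=c(p)$ and $c(\tau_{i_\ell})=c(q)$, whence $\gamma(\sigma_{i_1})=\gamma_p$ and $\gamma(\tau_{i_\ell})=\gamma_q$.
\end{proof}

\begin{example}\label{ex:gauge}
Let $n=2$, with edge $1$ from $p$ to another vertex $u$, edge $2$ from $u$ to $p$, and $q=p$. Taking $\gamma_p=1$ and $\gamma_u=g_1^{-1}$ gives $h(g_1,g_2)=h(1,g_1g_2)=(g_1g_2)^j$, where $j$ is the number of occurrences of $x_2$ in $w_0$. So $h$ is the value of the closed walk $(x_1x_2)^j$, and appending $(x_1x_2x_1x_2)^M$ makes the walk saturated without changing its value.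
\end{example}

\subsection{Factorization at the bridges}

The trick of Example~\ref{ex:gauge} needs return paths, so it works only inside a strong component. We therefore split $h$ at the bridges. For $A\subseteq[n]$ let $g[A]\in G^n$ agree with $g$ on $A$ and be $1$ elsewhere, and put $h_r(g)=h(g[E_r])$.

\begin{lemma}\label{lem:factor}
For all $g\in G^n$,
\begin{equation}\label{eq:factor}
h(g)=h_0(g)\,g_{b_1}h_1(g)\,g_{b_2}\cdots g_{b_m}h_m(g).
\end{equation}
If $\gamma\colon V\to G$ is trivial outside $V_r$, then
\begin{equation}\label{eq:gauger}
h_r(g^\gamma)=\gamma_{p_r}^{-1}h_r(g)\gamma_{q_r}.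
\end{equation}
\end{lemma}

\begin{proof}
Let $1\le r\le m$; then $|V|\ge2$, so $|I|\ge2$. Let $L_r$ and $R_r$ be the sets of edges inside $U_r$ and inside $V\setminus U_r$, and let $c=c_{U_r}\in\mathcal A$. Let $w$ interpolate $f$ on $\{(c,g),(c,g[L_r]),(c,g[R_r])\}$. The outer coordinates of the values are $c(p)=1$ and $c(q)=2$. No edge is colored from $2$ to $1$, and $b_r$ is the only edge colored from $1$ to $2$. So $w=w'x_{b_r}w''$, where $w'$ and $w''$ are possibly empty words over $L_r$ and $R_r$. Then $h(g[L_r])=w'(g)$ and $h(g[R_r])=w''(g)$, and therefore
\[
h(g)=h(g[L_r])\,g_{b_r}\,h(g[R_r]).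
\]
Put $R_0=[n]$. We have $L_r\cap R_{r-1}=E_{r-1}$, $b_r\in R_{r-1}$ and $R_r\subseteq R_{r-1}$, so the last equation applied to $g[R_{r-1}]$ reads $h(g[R_{r-1}])=h_{r-1}(g)\,g_{b_r}\,h(g[R_r])$. Since $R_m=E_m$, combining these equations for $r=1,\dots,m$ yields \eqref{eq:factor}.

Now let $\gamma$ be trivial outside $V_r$, and write $h(g)=A\,h_r(g)\,A'$, where $A$ and $A'$ are the products of the factors in \eqref{eq:factor} before and after $h_r(g)$. Passing from $g$ to $g^\gamma$ changes only the coordinates in $E_r$, the entry $g_{b_r}$, which becomes $g_{b_r}\gamma_{p_r}$, and the entry $g_{b_{r+1}}$, which becomes $\gamma_{q_r}^{-1}g_{b_{r+1}}$. If $0<r<m$, then $\gamma_p=\gamma_q=1$, and Lemma~\ref{lem:gauge} gives $A\gamma_{p_r}h_r(g^\gamma)\gamma_{q_r}^{-1}A'=A\,h_r(g)A'$, which is \eqref{eq:gauger}. If $r=0$, then $A$ is empty and the factor $\gamma_{p_r}$ on the left-hand side is absent, but the right-hand side acquires the left factor $\gamma_p^{-1}=\gamma_{p_0}^{-1}$. If $r=m$, then $A'$ is empty and $\gamma_{q_r}^{-1}$ is absent, but the right-hand side acquires the right factor $\gamma_q=\gamma_{q_m}$. In each case \eqref{eq:gauger} follows.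
\end{proof}

\subsection{Realization by walks}

\begin{lemma}\label{lem:realize}
For each $r$ there is a saturated walk $W_r$ from $p_r$ to $q_r$ with edges in $E_r$ such that $W_r(g)=h_r(g)$ for all $g\in G^n$.
\end{lemma}

\begin{proof}
If $E_r=\emptyset$, then $p_r=q_r$ and $h_r(g)=h(\mathbf 1)=w_0(\mathbf 1)=1$; let $W_r$ be empty. Let $E_r\ne\emptyset$. For $u\in V_r$ choose walks $P_u$ from $p_r$ to $u$ and $Q_u$ from $u$ to $p_r$ inside $V_r$, with $P_{p_r}$ and $Q_{p_r}$ empty. For an edge $i\in E_r$ from $a$ to $a'$ let
\[
T_i=P_a\,x_i\,Q_{a'}\,(P_{a'}Q_{a'})^{M-1},
\]
a closed walk at $p_r$. Since $y^{M-1}=y^{-1}$ in $\mathbf G$, we have $Q_{a'}(g)\bigl(P_{a'}(g)Q_{a'}(g)\bigr)^{M-1}=P_{a'}(g)^{-1}$, and hence $T_i(g)=P_a(g)\,g_i\,P_{a'}(g)^{-1}$. Let $v$ be $w_0$ with all letters outside $E_r$ deleted, so that $h_r(g)=v(g)$ for all $g$. Let $Z_r$ be obtained from $v$ by replacing each letter $x_i$ by $T_i$ and appending $P_{q_r}$. This is a walk from $p_r$ to $q_r$ inside $V_r$ that does not depend on $g$.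

Fix $g$, and let $\gamma_u=P_u(g)^{-1}$ for $u\in V_r$ and $\gamma_u=1$ elsewhere. Then $(g^\gamma)_i=T_i(g)$ for $i\in E_r$, and $\gamma_{p_r}=1$. By \eqref{eq:gauger},
\[
h_r(g)=h_r(g^\gamma)\,P_{q_r}(g)=v(g^\gamma)\,P_{q_r}(g)=Z_r(g).
\]
Finally let $\kappa_r$ be a saturated closed walk at $q_r$, given by Lemma~\ref{lem:sat}(a), and put $W_r=Z_r\kappa_r^M$. It is saturated, and $\kappa_r(g)^M=1$.
\end{proof}

Let $w=W_0x_{b_1}W_1\cdots x_{b_m}W_m$. By \eqref{eq:factor} and Lemma~\ref{lem:realize}, $w^{\mathbf G}=h$. By Lemma~\ref{lem:sat}(b), $w$ contains all letters, leads from $p$ to $q$, and has $\theta_w=\theta$. So $w$ vanishes at points with a zero coordinate, and by \eqref{eq:wordG} and Lemma~\ref{lem:graphG} it has the value $(c(p),h(g),c(q))=f(c,g)$ at $(c,g)$ for $c\in\mathcal A$, and the value $0=f(c,g)$ for $c\notin\mathcal A$. Thus $w$ induces $f$, and $\deg\mathbf B\le d$. This proves the formula in Theorem~\ref{thm:brandt}, and finite relatedness of $\mathbf B(G,I)$ follows by Lemma~\ref{lem:fr}.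

\section{Semigroups with the same identities}\label{sec:identities}

The definition of finite relatedness refers to the universe $S$. To see that the property depends only on the identities, we first express it through minors, and then describe an operation of large arity by the words inducing its minors. A minor $f_{ij}$ does not depend on $x_j$; it is a term operation as an $n$-ary operation if and only if it is one as an operation in the other $n-1$ letters, since $x_i$ can be put in place of $x_j$ in a word inducing it.

\begin{lemma}\label{lem:minorcrit}
A finite semigroup $\mathbf S$ is finitely related if and only if there is $k\ge1$ such that, for all $n>k$, every $n$-ary operation on $S$ all of whose minors are term operations is a term operation.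
\end{lemma}

\begin{proof}
Let $\deg\mathbf S=d<\infty$ and $n>|S|^d$. Any set of at most $d$ points of $S^n$ has two equal columns $i\neq j$, and $f$ agrees with $f_{ij}$ on it. So an operation whose minors are term operations is $d$-interpolable, hence a term operation.

Conversely, let $k$ be as stated. We show by induction on $n$ that every $|S|^k$-interpolable $n$-ary operation $f$ is a term operation; then $\deg\mathbf S\le|S|^k$. If $n\le k$, then $f$ is interpolable on all of $S^n$. Let $n>k$. Each minor $f_{ij}$, as an $(n-1)$-ary operation, is $|S|^k$-interpolable: extend the given points by repeating coordinate $i$ in position $j$, interpolate $f$, and put $x_i$ in place of $x_j$. By induction the minors are term operations, so $f$ is one.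
\end{proof}

\begin{lemma}\label{lem:transfer}
If finite semigroups $\mathbf S$ and $\mathbf T$ satisfy the same identities and $\mathbf S$ is finitely related, then so is $\mathbf T$.
\end{lemma}

\begin{proof}
For an equivalence relation $\varepsilon$ on $[n]$ and a word $t$, let $t\lambda_\varepsilon$ arise from $t$ by replacing each $x_r$ by $x_{r'}$, where $r'$ is the least element of the $\varepsilon$-class of $r$. The value of $t\lambda_\varepsilon$ at a point $s$ is the value of $t$ at $(s_{1'},\dots,s_{n'})$. These points are exactly the points constant on $\varepsilon$-classes. So a semigroup satisfies $t\lambda_\varepsilon\approx t'\lambda_\varepsilon$ if and only if $t$ and $t'$ agree at all points constant on $\varepsilon$-classes. Since $\mathbf S$ and $\mathbf T$ have the same identities,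
\begin{equation}\label{eq:transfer}
\begin{gathered}
t,t'\text{ agree at all points of }S^n\text{ constant on }\varepsilon\text{-classes}\\
\iff\ t,t'\text{ agree at all points of }T^n\text{ constant on }\varepsilon\text{-classes.}
\end{gathered}
\end{equation}

Let $k$ be as in Lemma~\ref{lem:minorcrit} for $\mathbf S$, let $n>\max(k,|S|,|T|)$, and let $f\colon T^n\to T$ have all minors term operations. For $i<j$ choose a word $t_{ij}$ inducing $f_{ij}$; then $t_{ij}(s)=f(s)$ whenever $s_i=s_j$. Hence $t_{ij}$ and $t_{i'j'}$ agree at all points of $T^n$ with $s_i=s_j$ and $s_{i'}=s_{j'}$. By \eqref{eq:transfer}, for $\varepsilon$ generated by $(i,j)$ and $(i',j')$, the same holds in $S^n$. Since $n>|S|$, every point of $S^n$ has two equal coordinates, so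
\[
F(s)=t_{ij}(s)\quad\text{if }i<j\text{ and }s_i=s_j
\]
is a well-defined operation $F\colon S^n\to S$. For $i<j$ the minors $F_{ij}$ and $F_{ji}$ are induced by the words obtained from $t_{ij}$ by putting $x_i$ in place of $x_j$, and $x_j$ in place of $x_i$. As $n>k$, some word $t$ induces $F$. Then $t$ and $t_{ij}$ agree at all points of $S^n$ with $s_i=s_j$, and by \eqref{eq:transfer} at all such points of $T^n$. Since $n>|T|$, every $s\in T^n$ has $s_i=s_j$ for some $i<j$, and $t(s)=t_{ij}(s)=f(s)$. So $f$ is a term operation, and Lemma~\ref{lem:minorcrit} applies to $\mathbf T$.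
\end{proof}

Lemma~\ref{lem:transfer} with $\mathbf S=\mathbf B(G,I)$ completes the proof of Theorem~\ref{thm:brandt}.

\begin{thebibliography}{9}

\bibitem{AMM}
Aichinger, Mayr and McKenzie,
\emph{On the number of finite algebraic structures},
J. Eur. Math. Soc. 16 (2014).

\bibitem{problem}
Research Article, doi:10.1007/s00233-012-9455-6,
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s00233-012-9455-6.pdf}.

\end{thebibliography}
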